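# Halving chords of convex curves and the constant $\sqrt3/6$

## 1. The mean angle and the defect of a halving chord

Identify $\mathbb R^2$ with $\mathbb C$, with inner product $\langle z,w\rangle=\operatorname{Re}(z\bar w)$. Let $C$ be the boundary of a compact convex set in the plane with nonempty interior, scaled so that its length is $|C|=2$. Let two walkers go around $C$ counterclockwise at unit speed, always exactly half of the perimeter apart. This section turns their motion into one function $g$ of one real variable, and the whole talk is about $g$.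

**Textbook fact (tangent angle).** Let $c:\mathbb R\to\mathbb C$ be the $2$-periodic counterclockwise arclength parametrization of $C$. There is a nondecreasing function $\alpha:\mathbb R\to\mathbb R$, the angle of the right tangent, with
$$\alpha(t+2)=\alpha(t)+2\pi ,\qquad c'(t)=e^{i\alpha(t)}\ \text{ for all but countably many } t .$$
Since $c$ is Lipschitz, $c(t)-c(s)=\int_s^t e^{i\alpha}$. For a polygon, $\alpha$ is a step function: it is constant along each side and jumps at each vertex by the exterior angle.

The walkers are at $c(t)$ and $c(t+1)$. Put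
$$d(t)=c(t+1)-c(t),\qquad \psi(t)=\tfrac12\big(\alpha(t)+\alpha(t+1)\big),\qquad \beta(t)=\tfrac12\big(\alpha(t+1)-\alpha(t)-\pi\big).$$
Here $d$ is the chord between the walkers and $\psi$ is the mean of the two tangent angles. The number $\beta$, which I will call the *defect*, measures how far the two tangents are from being antiparallel. After one unit of time the walkers have exchanged roles, and substituting $\alpha(t+2)=\alpha(t)+2\pi$ gives
$$d(t+1)=-d(t),\qquad \psi(t+1)=\psi(t)+\pi,\qquad \beta(t+1)=-\beta(t).\tag{1}$$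
For instance, $\beta(t+1)=\frac12(\alpha(t)+2\pi-\alpha(t+1)-\pi)=-\beta(t)$. Also, $\psi$ is nondecreasing.

**The defect is a function of the mean angle.** Let $s\le t$, and set $A=\alpha(t)-\alpha(s)\ge0$ and $B=\alpha(t+1)-\alpha(s+1)\ge0$. Then
$$|\beta(t)-\beta(s)|=\tfrac12|B-A|\le\tfrac12(A+B)=\psi(t)-\psi(s).\tag{2}$$
In particular, if $\psi(s)=\psi(t)$ then $\beta(s)=\beta(t)$. So there is a well-defined function $g$ on the set $E=\psi(\mathbb R)$ with
$$\beta(t)=g(\psi(t))\quad\text{for every }t .$$
By (2), $g$ is $1$-Lipschitz on $E$. By (1), $E+\pi=E$ and $g(x+\pi)=-g(x)$ on $E$.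

**Example 1 (circle).** For the circle of length $2$, $\alpha(t)=\pi t+\text{const}$, so $\alpha(t+1)=\alpha(t)+\pi$ and $\beta\equiv0$. Here $E=\mathbb R$ and $g\equiv0$.

**Example 2 (square).** For side $\frac12$, $\alpha=k\frac\pi2$ on $[\frac k2,\frac{k+1}2)$, so again $\alpha(t+1)=\alpha(t)+\pi$ and $\beta\equiv0$. But now $E=\frac\pi2\mathbb Z$ is discrete: $g$ is $0$ on $E$ and not defined elsewhere.

**Example 3 (equilateral triangle).** The side is $\frac23$. Start at a vertex, with $\alpha=0$ on $[0,\frac23)$, $\alpha=\frac{2\pi}3$ on $[\frac23,\frac43)$ and $\alpha=\frac{4\pi}3$ on $[\frac43,2)$. On $[0,\frac13)$ the second walker is on the second side, so $\psi=\frac\pi3$ and $\beta=\frac12(\frac{2\pi}3-\pi)=-\frac\pi6$. On $[\frac13,\frac23)$ he is on the third side, so $\psi=\frac{2\pi}3$ and $\beta=\frac12(\frac{4\pi}3-\pi)=\frac\pi6$. On $[\frac23,1)$ the tangent angles are $\frac{2\pi}3$ and $\frac{4\pi}3$, so $\psi=\pi$ and $\beta=-\frac\pi6$. With (1), for all $k\in\mathbb Z$,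
$$\psi=\tfrac\pi3+k\tfrac\pi3,\qquad \beta=(-1)^{k+1}\tfrac\pi6\qquad\text{on }[\tfrac k3,\tfrac{k+1}3).$$
So $E=\frac\pi3\mathbb Z$, and $g$ alternates between $\pm\frac\pi6$ on it. Neighboring points of $E$ are $\frac\pi3$ apart, and the values of $g$ there differ by exactly $\frac\pi3$: the Lipschitz bound is used up completely.

**Extension of $g$ to $\mathbb R$.** We shall need values of $g$ at points that $\psi$ may skip, so we extend $g$ and keep both of its properties. For $x\in\mathbb R$ let
$$g^+(x)=\inf_{z\in E}\big(g(z)+|x-z|\big),\qquad g^-(x)=\sup_{z\in E}\big(g(z)-|x-z|\big).$$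
These are the usual McShane extensions. Fix $z_0\in E$. By the Lipschitz property, $g(z)+|x-z|\ge g(z_0)-|z-z_0|+|x-z|\ge g(z_0)-|x-z_0|$, so the infimum is finite. As an infimum of $1$-Lipschitz functions of $x$, $g^+$ is $1$-Lipschitz. For $x\in E$, the choice $z=x$ gives $g^+(x)\le g(x)$, and the displayed bound with $z_0=x$ gives $g^+(x)\ge g(x)$. The same holds for $g^-$. Neither one alone needs to change sign under the shift by $\pi$, but they are exchanged:
$$g^+(x+\pi)=\inf_{z\in E}\big(g(z+\pi)+|x-z|\big)=\inf_{z\in E}\big(-g(z)+|x-z|\big)=-g^-(x),$$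
where we replaced $z$ by $z+\pi$, which is allowed since $E+\pi=E$. Replacing $x$ by $x+\pi$ and using the $2\pi$-periodicity that follows from $g(z+2\pi)=g(z)$, we also get $g^-(x+\pi)=-g^+(x)$. Define $g=\frac12(g^++g^-)$ on $\mathbb R$. Then
$$g:\mathbb R\to\mathbb R\ \text{ is $1$-Lipschitz},\qquad g(x+\pi)=-g(x),\qquad \beta=g\circ\psi .\tag{3}$$
Moreover $2|g(x)|=|g(x)-g(x+\pi)|\le\pi$, so
$$|g|\le\tfrac\pi2,\qquad \cos g\ge0.\tag{4}$$
For the square, $g^\pm(x)=\pm\operatorname{dist}(x,E)$ and the extension is $g\equiv0$. For the triangle, the only $1$-Lipschitz extension is the zigzag that is linear between neighboring points of $\frac\pi3\mathbb Z$. It vanishes at $\frac\pi6+k\frac\pi3$.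

## 2. How short can all halving chords be?

**Definition.** A cycle $C$ is a closed curve in the plane, and $|C|$ is its length. For $p\in C$, the halving partner $\hat p\in C$ is the point such that $p$ and $\hat p$ split $C$ into two arcs of length $|C|/2$. Then $(p,\hat p)$ is a halving pair and $|p-\hat p|$ is its halving distance. The maximum halving distance is
$$H=H(C)=\max_{p\in C}|p-\hat p| .$$
A convex cycle is the boundary of a compact convex set in the plane with nonempty interior.

In the notation of Section 1, the halving pairs are $(c(t),c(t+1))$ and $H=\max_t|d(t)|$. The function $g$ is there to answer the following question, stated as an open problem in "Geometric Dilation and Halving Distance" (https://bonndoc.ulb.uni-bonn.de/xmlui/bitstream/handle/20.500.11811/3563/1304.pdf?isAllowed=y&sequence=1): *what is the infimum of $H/|C|$ over all convex cycles $C$?* In plain words: given a convex loop of string of fixed length, some chord that halves the length has to be long; how long at least?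

The answer is $\frac{\sqrt3}6=\frac1{2\sqrt3}\approx0.2887$. It is attained, and only by equilateral triangles.

**Theorem 1.** Every convex cycle $C$ satisfies $H(C)\ge\frac{\sqrt3}6|C|$, with equality if $C$ is an equilateral triangle. Hence $\inf H/|C|=\sqrt3/6$.

**Theorem 2.**

- (a) For every convex cycle $C$ there are unit vectors $w_0,w_1,w_2$ at angles $\theta_0,\ \theta_0+\frac\pi3,\ \theta_0+\frac{2\pi}3$ and halving pairs $(p_k,\hat p_k)$, $k=0,1,2$, with $\sum_k\langle\hat p_k-p_k,w_k\rangle\ge\frac{\sqrt3}2|C|$. In particular, three halving distances have average $\ge\frac{\sqrt3}6|C|$.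
- (b) $H(C)=\frac{\sqrt3}6|C|$ if and only if $C$ is an equilateral triangle.
- (c) The set of values of $H/|C|$ over convex cycles is exactly $[\frac{\sqrt3}6,\frac12)$.
- (d) Convexity is essential: over all simple closed curves the infimum of $H/|C|$ is $0$.

Both $H$ and $|C|$ are multiplied by $r$ when $C$ is scaled by $r$. So we may keep $|C|=2$, and then the inequality of Theorem 1 reads $H\ge\frac1{\sqrt3}\approx0.5774$.

## 3. Symmetric curves and the triangle by hand

**Centrally symmetric cycles.** Suppose $C=-C$. The map $p\mapsto-p$ is a rotation, so it preserves the orientation and arclength of $C$, and $\hat p=-p$. Hence $2|p|\le H$ for all $p\in C$, so $C$ lies in a disk of radius $H/2$. Perimeter is monotone under inclusion of convex sets, so $|C|\le\pi H$, that is,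
$$\frac{H}{|C|}\ge\frac1\pi\approx0.318 ,$$
with equality for the circle. The square has $H/|C|=\frac{\sqrt2}4\approx0.354$. If the circle were optimal among all convex cycles, we would be done. It is not.

**The equilateral triangle.** Take side $1$, so $|C|=3$. Two points on one side bound an arc of length $\le1<\frac32$, so the two points of a halving pair lie on two different sides. These sides share a vertex. Let $x,y\in[0,1]$ be the distances of the two points from that vertex. The arc through the vertex has length $x+y$, so $x+y=\frac32$ and hence $x,y\in[\frac12,1]$. The angle at the vertex is $\frac\pi3$, so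
$$|p-\hat p|^2=x^2+y^2-xy=(x+y)^2-3xy=\tfrac94-3xy .$$
The function $x(\frac32-x)$ is concave on $[\frac12,1]$, so its minimum is at the ends, where it equals $\frac12$. Hence $H^2=\frac94-\frac32=\frac34$ and
$$\frac{H}{|C|}=\frac{\sqrt3/2}{3}=\frac{\sqrt3}6 .\tag{5}$$
This is smaller than $\frac1\pi$. The longest halving chords are the three altitudes.

**The chord curve of the triangle.** In the normalization of Example 3, put $c(0)=0$ and $c(\frac23)=\frac23$. Then $d(0)=c(1)$ is the midpoint of the second side, namely $\frac12+\frac{\sqrt3}6i=\frac1{\sqrt3}e^{i\pi/6}$. Continuing in the same way, or using formula (6) below, one finds $d(\frac k3)=\frac1{\sqrt3}e^{i(\pi/6+k\pi/3)}$, with $d$ linear in between. So $d$ runs around a regular hexagon with circumradius $\frac1{\sqrt3}$. The number six is the reason why directions spaced by $\frac\pi3$ will appear.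

## 4. Two integral identities for $\psi$ and $\beta$

**Step 1. Derivatives.** The purpose is to express the motion of the chord through $\psi$ and $\beta$. We have $\alpha(t)=\psi-\beta-\frac\pi2$ and $\alpha(t+1)=\psi+\beta+\frac\pi2$. Hence, for almost every $t$,
$$d'(t)=e^{i\alpha(t+1)}-e^{i\alpha(t)}=e^{i\psi}\big(e^{i(\beta+\pi/2)}-e^{-i(\beta+\pi/2)}\big)=2i\cos\beta\,e^{i\psi},\tag{6}$$
$$c'(t)+c'(t+1)=e^{i\psi}\cdot2\cos(\beta+\tfrac\pi2)=-2\sin\beta\,e^{i\psi}.$$

**Step 2. The curve closes up.** The purpose is to record the one constraint on the defect that the closing of $C$ imposes. Since $\int_0^1(c'(t)+c'(t+1))\,dt=\int_0^2c'=0$,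
$$\int_0^1\sin\beta(t)\,e^{i\psi(t)}\,dt=0.\tag{7}$$
The integrand is $1$-periodic, because by (1) both factors change sign under $t\mapsto t+1$.

**Step 3. A halving chord with a large projection in a given direction.** The purpose is to bound $H$ from below by an integral. Fix $\theta\in\mathbb R$ and let
$$t_\theta=\inf\{t:\psi(t)\ge\theta\}.$$
This is finite, because $\psi$ is nondecreasing and $\psi(t+n)=\psi(t)+n\pi$. If $t_\theta<t<t_\theta+1$, then $\psi(t)\ge\theta$. Also $t-1<t_\theta$, so $\psi(t)=\psi(t-1)+\pi<\theta+\pi$. Hence $\sin(\psi(t)-\theta)\ge0$ on this interval. Since $\langle ie^{i\psi},e^{i\theta}\rangle=\operatorname{Re}(ie^{i(\psi-\theta)})=-\sin(\psi-\theta)$, integrating (6) and using $d(t_\theta+1)=-d(t_\theta)$ gives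
$$-2\langle d(t_\theta),e^{i\theta}\rangle=\langle d(t_\theta+1)-d(t_\theta),e^{i\theta}\rangle=-2\int_{t_\theta}^{t_\theta+1}\cos\beta\,|\sin(\psi-\theta)|\,dt .$$
By (1) the last integrand is $1$-periodic, so we may integrate over $[0,1]$:
$$H\ \ge\ \langle d(t_\theta),e^{i\theta}\rangle=\int_0^1\cos\beta(t)\,|\sin(\psi(t)-\theta)|\,dt\qquad\text{for every }\theta.\tag{8}$$

## 5. Averaging over all directions stops at $\sqrt3/\pi$

The first thing to try with (8) is to average over $\theta\in[0,\pi]$. The mean of $|\sin|$ is $\frac2\pi$, so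
$$H\ge\frac2\pi\int_0^1\cos\beta(t)\,dt .$$
If $\beta\equiv0$, this gives $H\ge\frac2\pi$, that is, $H/|C|\ge\frac1\pi$, the bound of Section 3. For general $C$ one would try to bound $\int_0^1\cos\beta$ from below. But for the equilateral triangle $|\beta|=\frac\pi6$ almost everywhere, so the right side is $\frac2\pi\cdot\frac{\sqrt3}2=\frac{\sqrt3}\pi\approx0.5513$, while $H=\frac1{\sqrt3}\approx0.5774$. So whatever one proves about $\int\cos\beta$, this route cannot give the sharp constant: averaging over all directions loses too much on the regular hexagon traced by $d$.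

That hexagon suggests averaging (8) over only three directions $\theta_0$, $\theta_0+\frac\pi3$, $\theta_0+\frac{2\pi}3$. Two difficulties appear at once.

*The directions must depend on the curve.* For the triangle of Example 3 take $\theta_0=0$. On $[0,1]$ the mean angle takes the values $\frac\pi3,\frac{2\pi}3,\pi$, each for time $\frac13$, with $\cos\beta=\frac{\sqrt3}2$. So the integral in (8) for $\theta=0$ is $\frac{\sqrt3}2\cdot\frac13(\frac{\sqrt3}2+\frac{\sqrt3}2+0)=\frac12$. It is $\frac12$ for the other two directions as well, since shifting $\theta$ by $\frac\pi3$ only permutes the three values of $|\sin(\psi-\theta)|$. So these directions give only $H\ge\frac12$. With $\theta_0=\frac\pi6$, on the other hand, $t_{\theta_0}=0$ and $\langle d(0),e^{i\pi/6}\rangle=\frac1{\sqrt3}$, which is sharp.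

*The integrand alone is too small.* We will see in (11) that
$$\tfrac12\sum_{k=0}^2|\sin(x-\theta_k)|=\cos y,$$
where $y\in[-\frac\pi6,\frac\pi6]$ is the offset of $x$ from the midpoint of its interval $[\theta_k,\theta_{k+1}]$. To get $\frac32H\ge\frac{\sqrt3}2$ we would like $\cos g(x)\cos y\ge\frac{\sqrt3}2$ for all $x$. At $x=\theta_k$, where $|y|=\frac\pi6$, this forces $g(x)=0$, and nothing in (3) says so: the function $g(x)=a\cos x$ with $0<a\le1$ satisfies the first two properties in (3), and it is nonzero at some $\theta_k$ for every choice of $\theta_0$.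

What has not been used is (7). For any fixed vector $\mu\in\mathbb R^2$ it gives
$$\int_0^1\sin g(\psi(t))\,\langle\mu,e^{i\psi(t)}\rangle\,dt=0 ,$$
so we may add $\sin g(x)\langle\mu,e^{ix}\rangle$ to the integrand at no cost. At the critical points $x=\theta_k$ the integrand becomes $\frac{\sqrt3}2\cos g(\theta_k)+\sin g(\theta_k)\langle\mu,e^{i\theta_k}\rangle$. If $\langle\mu,e^{i\theta_k}\rangle=\frac{\sqrt3}2g(\theta_k)$, this equals $\frac{\sqrt3}2(\cos\gamma+\gamma\sin\gamma)$ with $\gamma=g(\theta_k)$, and $\cos\gamma+\gamma\sin\gamma\ge1$ for $|\gamma|\le\frac\pi2$. So we want a vector $\mu=\frac{\sqrt3}2\lambda$ whose inner products with three given unit vectors are prescribed. A vector has only two coordinates, so this is one condition too many, and the freedom to choose $\theta_0$ is just enough to meet it.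

## 6. A vector that interpolates $g$ at six directions

**Step 4. Choice of $\theta_0$ and $\lambda$.** The purpose is to find three directions and one vector $\lambda$ with $\langle\lambda,e^{i\theta_k}\rangle=g(\theta_k)$ for all of them. Let
$$F(x)=g(x)-g(x+\tfrac\pi3)+g(x+\tfrac{2\pi}3).$$
It is continuous, and since $g(x+\pi)=-g(x)$,
$$F(x+\tfrac\pi3)=g(x+\tfrac\pi3)-g(x+\tfrac{2\pi}3)-g(x)=-F(x).$$
So $F$ takes values of opposite signs (or zero) at $x$ and $x+\frac\pi3$, and $F(\theta_0)=0$ for some $\theta_0$. For $k\in\mathbb Z$ put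
$$\theta_k=\theta_0+k\tfrac\pi3,\qquad w_k=e^{i\theta_k},\qquad g_k=g(\theta_k).$$
Since $w_0,w_1$ are linearly independent, there is a unique $\lambda\in\mathbb R^2$ with $\langle\lambda,w_0\rangle=g_0$ and $\langle\lambda,w_1\rangle=g_1$. Now $F(\theta_0)=0$ says $g_2=g_1-g_0$, and $e^{2\pi i/3}=e^{i\pi/3}-1$ says $w_2=w_1-w_0$, so $\langle\lambda,w_2\rangle=g_2$. Finally $w_{k+3}=-w_k$ and $g_{k+3}=-g_k$. Therefore
$$\langle\lambda,w_k\rangle=g_k\qquad\text{for all }k\in\mathbb Z.\tag{9}$$

For the triangle of Example 3, $F(\frac\pi6)=0$, because $g$ vanishes at $\frac\pi6,\frac\pi2,\frac{5\pi}6$. This gives the good choice $\theta_0=\frac\pi6$ with $\lambda=0$. At the bad choice, $F(0)=\frac\pi6+\frac\pi6+\frac\pi6\ne0$, and no $\lambda$ exists there.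

## 7. The pointwise inequality $\Phi\ge\sqrt3/2$

**Lemma.** With $\theta_0$ and $\lambda$ as in Step 4, for all $x\in\mathbb R$,
$$\Phi(x):=\cos g(x)\cdot\tfrac12\sum_{k=0}^2|\sin(x-\theta_k)|+\tfrac{\sqrt3}2\sin g(x)\,\langle\lambda,e^{ix}\rangle\ \ge\ \tfrac{\sqrt3}2.\tag{10}$$
Equality can hold only if either $x=\theta_k$ for some $k$ and $g(x)=0$, or $x=\theta_k+\frac\pi6$ for some $k$ and $|g(x)|=\frac\pi6$.

Between $\theta_k$ and $\theta_{k+1}$ we know two things about $g$: the linear function $\langle\lambda,\cdot\rangle$ agrees with it at the two ends, and it is $1$-Lipschitz. These will suffice.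

**Step 5. Reduction to one interval.** The purpose is to write $\Phi$ through $g_k$, $g_{k+1}$ and the position of $x$. Write $x=\theta_k+\frac\pi6+y$ with $k\in\mathbb Z$ and $|y|\le\frac\pi6$. Since $\theta_{j+3}=\theta_j+\pi$, the number $|\sin(x-\theta_j)|$ depends only on $j$ modulo $3$, so the sum may run over $j=k,k+1,k+2$. Here $x-\theta_k=\frac\pi6+y$, $x-\theta_{k+1}=y-\frac\pi6$, $x-\theta_{k+2}=y-\frac\pi2$, so
$$\tfrac12\sum_j|\sin(x-\theta_j)|=\tfrac12\big[\sin(\tfrac\pi6+y)+\sin(\tfrac\pi6-y)+\cos y\big]=\cos y,\tag{11}$$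
because $\sin(\frac\pi6+y)+\sin(\frac\pi6-y)=2\sin\frac\pi6\cos y=\cos y$. Next, with $a=\frac\pi6+y=x-\theta_k$ and $b=\frac\pi6-y=\theta_{k+1}-x$,
$$\sin b\;e^{-ia}+\sin a\;e^{ib}=\sin b\cos a+\sin a\cos b=\sin(a+b)=\tfrac{\sqrt3}2 ,$$
since the imaginary parts cancel. Multiplying by $e^{ix}$ gives $\frac{\sqrt3}2e^{ix}=\sin(\frac\pi6-y)w_k+\sin(\frac\pi6+y)w_{k+1}$. By (9),
$$\tfrac{\sqrt3}2\langle\lambda,e^{ix}\rangle=\sin(\tfrac\pi6-y)\,g_k+\sin(\tfrac\pi6+y)\,g_{k+1},\tag{12}$$
and both sines are $\ge0$.

**Step 6. The Lipschitz bound.** The purpose is to replace $g_k,g_{k+1}$ by expressions in $g(x)$ and $y$. Replacing $(g,\lambda)$ by $(-g,-\lambda)$ changes neither $\Phi$, nor the Lipschitz property, nor (9), nor the equality conditions. So by (4) we may assume $\gamma:=g(x)\in[0,\frac\pi2]$. The distances from $x$ to $\theta_k$ and $\theta_{k+1}$ are $\frac\pi6+y$ and $\frac\pi6-y$, so with $m=\gamma-\frac\pi6$,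
$$g_k\ge\gamma-(\tfrac\pi6+y)=m-y,\qquad g_{k+1}\ge\gamma-(\tfrac\pi6-y)=m+y .$$
Since $\sin\gamma\ge0$ and the sines in (12) are $\ge0$,
$$\Phi(x)\ge\cos\gamma\cos y+\sin\gamma\big[(m-y)\sin(\tfrac\pi6-y)+(m+y)\sin(\tfrac\pi6+y)\big].$$
The bracket is $m\cos y+y\cdot2\cos\frac\pi6\sin y=m\cos y+\sqrt3\,y\sin y$. Thus
$$\Phi(x)\ge f(y):=Q\cos y+\kappa\,y\sin y,\qquad Q=\cos\gamma+(\gamma-\tfrac\pi6)\sin\gamma,\quad \kappa=\sqrt3\sin\gamma .\tag{13}$$

**Step 7. The midpoint $y=0$.** The purpose is to show $f(0)=Q\ge\frac{\sqrt3}2$. We have $\frac{dQ}{d\gamma}=-\sin\gamma+\sin\gamma+(\gamma-\frac\pi6)\cos\gamma=(\gamma-\frac\pi6)\cos\gamma$, which is negative on $[0,\frac\pi6)$ and positive on $(\frac\pi6,\frac\pi2)$. So on $[0,\frac\pi2]$ the unique minimum of $Q$ is at $\gamma=\frac\pi6$, where $Q=\frac{\sqrt3}2$. Equality holds only for $\gamma=\frac\pi6$.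

**Step 8. The ends $|y|=\frac\pi6$.** The purpose is to show $f(\pm\frac\pi6)\ge\frac{\sqrt3}2$. We compute
$$f(\pm\tfrac\pi6)=\tfrac{\sqrt3}2Q+\sqrt3\sin\gamma\cdot\tfrac\pi6\cdot\tfrac12=\tfrac{\sqrt3}2\big(Q+\tfrac\pi6\sin\gamma\big)=\tfrac{\sqrt3}2(\cos\gamma+\gamma\sin\gamma).$$
The function $\cos\gamma+\gamma\sin\gamma$ equals $1$ at $\gamma=0$ and has derivative $\gamma\cos\gamma>0$ on $(0,\frac\pi2)$. So $f(\pm\frac\pi6)\ge\frac{\sqrt3}2$, with equality only for $\gamma=0$.

**Step 9. In between.** The purpose is to show that $f$ has no smaller value inside the interval. The function $f$ is even. For $0<y\le\frac\pi6$,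
$$f'(y)=-Q\sin y+\kappa\sin y+\kappa y\cos y=\sin y\,\big(-Q+\kappa+\kappa\,y\cot y\big).$$
The function $y\cot y$ is strictly decreasing there, since its derivative is $(\sin y\cos y-y)/\sin^2y$ and $\sin2y<2y$. If $\kappa>0$, the bracket is therefore strictly decreasing, so it changes sign at most once, and only from $+$ to $-$. If $\kappa=0$, then $\gamma=0$, $Q=1$, and the bracket is $-1$. In all cases $f$ on $[0,\frac\pi6]$ is strictly monotone, or strictly increasing and then strictly decreasing. Hence
$$f(y)>\min\{f(0),f(\tfrac\pi6)\}\ge\tfrac{\sqrt3}2\qquad\text{for }0<|y|<\tfrac\pi6 .$$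

This proves (10). If $\Phi(x)=\frac{\sqrt3}2$, then $f(y)=\frac{\sqrt3}2$. So by Step 9 either $y=0$, and $\gamma=\frac\pi6$ by Step 7, or $|y|=\frac\pi6$, and $\gamma=0$ by Step 8. In the second case $x$ is $\theta_k$ or $\theta_{k+1}$. Undoing the sign change of Step 6 gives the stated equality conditions. $\square$

## 8. From the Lemma to $H\ge\frac{\sqrt3}6|C|$

**Step 10. Integration.** The purpose is to prove Theorem 1 and Theorem 2(a). Let $t_k=t_{\theta_k}$ for $k\in\mathbb Z$. Take (8) for $\theta_0,\theta_1,\theta_2$, add, multiply by $\frac12$, and add the quantity $\frac{\sqrt3}2\big\langle\lambda,\int_0^1\sin\beta\,e^{i\psi}dt\big\rangle$, which is zero by (7). Since $\beta=g\circ\psi$, the total integrand at time $t$ is exactly $\Phi(\psi(t))$: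
$$\tfrac32H\ \ge\ \tfrac12\sum_{k=0}^2\langle d(t_k),w_k\rangle=\int_0^1\Phi(\psi(t))\,dt\ \ge\ \tfrac{\sqrt3}2.\tag{14}$$
Hence $H\ge\frac1{\sqrt3}=\frac{\sqrt3}6|C|$. With (5) for the equilateral triangle, this proves Theorem 1.

For Theorem 2(a), take $(p_k,\hat p_k)=(c(t_k),c(t_k+1))$. By (14), $\sum_k\langle\hat p_k-p_k,w_k\rangle=\sum_k\langle d(t_k),w_k\rangle\ge\sqrt3=\frac{\sqrt3}2|C|$. Since $|d(t_k)|\ge\langle d(t_k),w_k\rangle$, the three halving distances $|d(t_k)|$ have average $\ge\frac{\sqrt3}6|C|$. $\blacksquare$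

## 9. Equality forces the equilateral triangle

By (5), equilateral triangles give equality. For the other direction of Theorem 2(b), let $|C|=2$ and $H=\frac1{\sqrt3}$. Then both inequalities in (14) are equalities.

**Step 11. What equality says.** The purpose is to extract a statement about the three chords and one about almost every $t$. Each $\langle d(t_k),w_k\rangle\le|d(t_k)|\le H$ and the three sum to $3H$, so all are equalities. As $w_k$ is a unit vector, $d(t_k)=Hw_k$ for $k=0,1,2$. Since $\psi(t)\ge\theta_k+\pi$ if and only if $\psi(t-1)\ge\theta_k$, we have $t_{k+3}=t_k+1$. With $d(t+1)=-d(t)$ and $w_{k+3}=-w_k$ we get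
$$d(t_k)=Hw_k\qquad\text{for all }k\in\mathbb Z.\tag{15}$$
Also $\Phi(\psi(t))=\frac{\sqrt3}2$ for almost every $t\in[0,1]$. The function $\Phi$ is $\pi$-periodic, because under $x\mapsto x+\pi$ the numbers $\cos g(x)$ and $|\sin(x-\theta_k)|$ stay the same while $\sin g(x)$ and $e^{ix}$ both change sign. So $\Phi\circ\psi$ is $1$-periodic, and the equality holds for almost every $t\in\mathbb R$. By the Lemma, for almost every $t$ there is a $k$ such that

- (i) $\psi(t)=\theta_k$ and $\beta(t)=0$, or
- (ii) $\psi(t)=\theta_k+\frac\pi6$ and $|\beta(t)|=\frac\pi6$.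

**Step 12. Case (i) occurs only on a null set.** The purpose is to leave only case (ii). Suppose case (i) occurs on a set of positive measure. Then for some $k$ it occurs with this $k$ on a set of positive measure. Since $\psi$ is monotone, $I=\{t:\psi(t)=\theta_k\}$ is an interval, and it has positive length. Its left end is $t_k$: no point of $I$ is to the left of $t_k$, and if $t\in I$ and $t_k<s<t$, then $\theta_k\le\psi(s)\le\psi(t)=\theta_k$. On $I$ we have $\beta=g(\theta_k)$, a constant, and this constant is $0$ because case (i) occurs there. By (6), $d'=2iw_k$ almost everywhere on $I$, so by (15), for small $\tau>0$,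
$$d(t_k+\tau)=Hw_k+2i\tau w_k,\qquad |d(t_k+\tau)|=\sqrt{H^2+4\tau^2}>H,$$
a contradiction.

**Step 13. The mean angle is constant on intervals of length $\frac13$.** The purpose is to determine $\psi$ and $|\beta|$ everywhere except at the $t_k$. We have $t_k\le t_{k+1}$, and $t_k\ne t_{k+1}$ because $d(t_k)=Hw_k\ne Hw_{k+1}=d(t_{k+1})$. So $J_k=(t_k,t_{k+1})$ is a nonempty interval, on which $\theta_k\le\psi<\theta_{k+1}$. The only value $\theta_j+\frac\pi6$ in $[\theta_k,\theta_{k+1})$ is $\theta_k+\frac\pi6$. Hence $\psi=\theta_k+\frac\pi6$ almost everywhere on $J_k$, and by monotonicity everywhere on $J_k$. So $\beta=g(\theta_k+\frac\pi6)$ is constant on $J_k$, and by (ii)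
$$\beta=\varepsilon_k\tfrac\pi6\ \text{ on }J_k,\qquad\varepsilon_k\in\{1,-1\}.$$
By (6), $d'=2i\cos\frac\pi6\,e^{i(\theta_k+\pi/6)}=\sqrt3\,i\,e^{i(\theta_k+\pi/6)}$ on $J_k$. By (15),
$$d(t_{k+1})-d(t_k)=H(w_{k+1}-w_k)=H\,e^{i(\theta_k+\pi/6)}\big(e^{i\pi/6}-e^{-i\pi/6}\big)=H\,i\,e^{i(\theta_k+\pi/6)} .$$
Comparing, $\sqrt3\,(t_{k+1}-t_k)=H$, so $t_{k+1}-t_k=\frac{H}{\sqrt3}=\frac13$.

**Step 14. The signs alternate.** The purpose is to find the $\varepsilon_k$ from (7). Let $v_k=e^{i(\theta_k+\pi/6)}$. The integrand in (7) is $1$-periodic, so we may integrate over $[t_0,t_3]=[t_0,t_0+1]$. We get $\sum_{k=0}^2\frac13\cdot\frac{\varepsilon_k}2v_k=0$, that is, $\varepsilon_0v_0+\varepsilon_1v_1+\varepsilon_2v_2=0$. Since $v_1=v_0+v_2$ (from $e^{i\pi/3}=1+e^{2\pi i/3}$),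
$$(\varepsilon_0+\varepsilon_1)v_0+(\varepsilon_1+\varepsilon_2)v_2=0 ,$$
and $v_0,v_2$ are independent, so $\varepsilon_0=-\varepsilon_1=\varepsilon_2$. From $g(x+\pi)=-g(x)$ we have $\varepsilon_{k+3}=-\varepsilon_k$. Together, $\varepsilon_k=(-1)^k\varepsilon_0$ for all $k\in\mathbb Z$.

**Step 15. The shape of $C$.** The purpose is to read off the curve. On $J_k$,
$$\alpha=\psi-\beta-\tfrac\pi2=\theta_k+\tfrac\pi6-(-1)^k\varepsilon_0\tfrac\pi6-\tfrac\pi2=\theta_k-\tfrac\pi3-(-1)^k\varepsilon_0\tfrac\pi6 .$$
From $J_k$ to $J_{k+1}$ the tangent angle increases by $\frac\pi3+(-1)^k\varepsilon_0\frac\pi3$, which is alternately $0$ and $\frac{2\pi}3$. One period of length $2$ contains six intervals $J_k$ of length $\frac13$, and they join in pairs to three segments of length $\frac23$ with exterior angles $\frac{2\pi}3$. So $C$ is an equilateral triangle, and Theorem 2(b) is proved. $\blacksquare$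

## 10. The range of $H/|C|$, and combs

**Step 16. The upper bound $\frac12$ is not attained.** The purpose is one half of Theorem 2(c). A chord is at most as long as an arc with the same ends, so $|p-\hat p|\le|C|/2$. If equality held for some pair, both arcs between $p$ and $\hat p$ would be the segment $p\hat p$, and $C$ would not bound a set with nonempty interior. The maximum defining $H$ is attained, so $H/|C|<\frac12$. With Theorem 1, all values lie in $[\frac{\sqrt3}6,\frac12)$.

**Step 17. All values in between occur.** The purpose is the other half of Theorem 2(c). For $0<h\le\frac{\sqrt3}2$ let $C_h$ be the triangle with vertices $(-\frac12,0)$, $(\frac12,0)$, $(0,h)$. With $s=\sqrt{\frac14+h^2}$, its perimeter is $1+2s$. Parametrize $C_h$ with constant speed by $c_h:[0,1]\to\mathbb R^2$, starting at $(-\frac12,0)$ along the base, and extend $c_h$ with period $1$. It is linear between the parameters $0$, $\frac1{1+2s}$, $\frac{1+s}{1+2s}$, $1$. These are distinct and depend continuously on $h$, as do the vertices, so $c_h(u)$ is jointly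 continuous in $(h,u)$. Hence $c_h$ depends continuously on $h$ in the uniform norm. Since $H(C_h)=\max_u|c_h(u+\frac12)-c_h(u)|$, we have $|H(C_h)-H(C_{h'})|\le2\max_u|c_h(u)-c_{h'}(u)|$, so $H(C_h)/|C_h|$ is continuous in $h$.

At $h=\frac{\sqrt3}2$ the triangle is equilateral and the value is $\frac{\sqrt3}6$. As $h\to0$, $|C_h|\to2$. The halving partner of $(-\frac12,0)$ is reached by going the length $1$ of the base to $(\frac12,0)$ and then the remaining length $\frac{1+2s}2-1=s-\frac12\to0$ along the next side. So it tends to $(\frac12,0)$, and this halving distance tends to $1$. Together with $H/|C|<\frac12$ this gives $H(C_h)/|C_h|\to\frac12$. By the intermediate value theorem every value in $[\frac{\sqrt3}6,\frac12)$ occurs. This proves Theorem 2(c). $\blacksquare$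

**Step 18. Combs.** The purpose is to prove Theorem 2(d). For $n\ge1$ take the union of the rectangle $[0,1]\times[0,\frac14]$ and the $n$ teeth $[\frac{2j}{2n},\frac{2j+1}{2n}]\times[\frac14,1]$, $j=0,\dots,n-1$. The teeth stand on disjoint segments of the top side of the rectangle, so the boundary of the union is a simple closed polygon. Each tooth contributes two vertical sides of length $\frac34$, so the perimeter is at least $\frac32n\ge n$. The polygon lies in the unit square, so $H\le\sqrt2$. Hence $H/|C|\le\frac{\sqrt2}n\to0$ as $n\to\infty$. Since $H/|C|\ge0$ always, the infimum over all simple closed curves is $0$. $\blacksquare$
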